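\title{Cones of Turing degrees with the join property}

\begin{abstract}
A Turing degree $\mathbf a$ satisfies join if for every nonzero $\mathbf b<\mathbf a$ there is $\mathbf c<\mathbf a$ with $\mathbf b\vee\mathbf c=\mathbf a$. Let $\mathcal C$ be the class of degrees $\mathbf a$ such that every degree strictly above $\mathbf a$ satisfies join. The degree $\mathbf 0'$ belongs to $\mathcal C$, and one may ask whether it is the least element of $\mathcal C$. We show that it is not. For every countable set of nonzero degrees some member of $\mathcal C$ lies above none of them, $\mathcal C$ has no least element, and $\mathcal C$ contains a computably enumerable degree strictly below $\mathbf 0'$. The proof isolates a growth condition on functions $f\colon\omega\to\omega$, called robustness, such that every degree computing a robust function satisfies join, and then builds robust functions that do not compute given sets.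
\end{abstract}

\section{Introduction}\label{sec:intro}

Let $\mathcal D$ be the set of Turing degrees, ordered by Turing reducibility $\le_T$. Its least element $\mathbf 0$ is the degree of the computable sets. Any two degrees $\mathbf a=\deg A$ and $\mathbf b=\deg B$ have a least upper bound $\mathbf a\vee\mathbf b$, the degree of $A\oplus B=\{2n:n\in A\}\cup\{2n+1:n\in B\}$. The jump $\mathbf a'$ is the degree of the halting problem relative to $A$. It satisfies $\mathbf a<\mathbf a'$, and $\mathbf 0'$ is the degree of the halting problem $\emptyset'$.

\begin{definition}\label{def:join}
A degree $\mathbf a$ \emph{satisfies join} if for every nonzero $\mathbf b<\mathbf a$ there is $\mathbf c<\mathbf a$ with $\mathbf b\vee\mathbf c=\mathbf a$. We write $\mathcal C$ for the class of degrees $\mathbf a$ such that every degree $\mathbf b>\mathbf a$ satisfies join. The inequality is strict: $\mathbf a$ itself is not required to satisfy join.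
\end{definition}

The property says that any noncomputable piece of information below $\mathbf a$, however weak, can be completed to all of $\mathbf a$ by a degree that on its own is still strictly weaker than $\mathbf a$. The degree $\mathbf 0$ satisfies join vacuously, and so does any degree with no nonzero degree strictly below it. The simplest failure is a degree $\mathbf b$ below which there are only $\mathbf 0<\mathbf d<\mathbf b$: then $\mathbf d\vee\mathbf c=\mathbf d$ for every $\mathbf c<\mathbf b$.

Strong degrees satisfy join. For $n\ge1$ a degree $\mathbf a$ is \emph{generalized low$_n$} (GL$_n$) if $\mathbf a^{(n)}=(\mathbf a\vee\mathbf 0')^{(n-1)}$, where $\mathbf a^{(n)}$ is the $n$-th iterate of the jump. Downey, Greenberg, Lewis and Montalb\'an proved that every degree which is not GL$_2$ satisfies join. If $\mathbf a\ge\mathbf 0'$, then $(\mathbf a\vee\mathbf 0')'=\mathbf a'<\mathbf a''$, so $\mathbf a$ is not GL$_2$. Hence every degree $\ge\mathbf 0'$ satisfies join, and $\mathbf 0'\in\mathcal C$. The following question comes from \cite{jump}.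

\medskip
\noindent\textbf{Question.} \emph{Is $\mathbf 0'$ the least element of $\mathcal C$? That is, does every $\mathbf a\in\mathcal C$ satisfy $\mathbf a\ge\mathbf 0'$?}
\medskip

Since $\vee$ is the least upper bound, $\mathcal C$ is defined by a first-order formula in the language of the ordering alone, so a positive answer would give a short definition of $\mathbf 0'$ in $(\mathcal D,\le)$. The class $\mathcal C$ is closed upward, so a positive answer would say that $\mathcal C$ is exactly the cone $\{\mathbf a:\mathbf a\ge\mathbf 0'\}$. There is some reason to guess this. Membership in $\mathcal C$ is a demand on a whole cone of degrees at once, and the direct proof of join for degrees $\ge\mathbf 0'$, which we give in Section~\ref{sec:coding}, works on a whole cone because every degree in it can answer questions of the form ``does this search halt?''. Nevertheless the answer is negative, in a strong form. We write $\mathbf a\wedge\mathbf b=\mathbf 0$ to mean that $\mathbf 0$ is the only degree below both $\mathbf a$ and $\mathbf b$.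

\begin{theorem}\label{thm:main}
\begin{enumerate}
\item[(a)] For every countable set $S$ of nonzero degrees there is a degree $\mathbf a$ such that every $\mathbf b\ge\mathbf a$ satisfies join and $\mathbf d\not\le\mathbf a$ for all $\mathbf d\in S$. In particular, some $\mathbf a\in\mathcal C$ has $\mathbf a\not\ge\mathbf 0'$.
\item[(b)] Some $\mathbf a\in\mathcal C$ satisfies $\mathbf a\wedge\mathbf 0'=\mathbf 0$.
\item[(c)] The only degree below all members of $\mathcal C$ is $\mathbf 0$, and $\mathcal C$ has no least element.
\end{enumerate}
\end{theorem}

The degrees in (b) are incomparable with $\mathbf 0'$ and leave open that $\mathbf 0'$ might be a minimal element of $\mathcal C$. This fails too. Recall that a degree is \emph{computably enumerable} (c.e.) if it contains a c.e.\ set, that every c.e.\ degree is $\le\mathbf 0'$, and that a set $X$ is $\Delta^0_2$ if and only if $X\le_T\emptyset'$.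

\begin{theorem}\label{thm:ce}
For every noncomputable $\Delta^0_2$ set $X$ there is a c.e.\ degree $\mathbf a\in\mathcal C$ with $\deg X\not\le\mathbf a$. In particular there is a c.e.\ degree $\mathbf a<\mathbf 0'$ in $\mathcal C$, so $\mathbf 0'$ is not a minimal element of $\mathcal C$.
\end{theorem}

To place a degree in $\mathcal C$ we want a property of degrees that implies join and is closed upward. A property of the form ``computes a function that grows fast enough'' is closed upward for free. The point of the proof is that the argument for join asks the halting problem only a very restricted kind of question, and such questions can be answered, with finitely many errors, by a function that dominates certain \emph{computable} functions in a sufficiently uniform way. Section~\ref{sec:robust} defines this growth condition, states the two theorems about it that we need, and deduces Theorem~\ref{thm:main}. Sections~\ref{sec:coding} and~\ref{sec:join} show that the condition implies join, Section~\ref{sec:forcing} shows that it is compatible with avoiding countably many cones, and Section~\ref{sec:ce} proves Theorem~\ref{thm:ce}. Apart from textbook facts, the only result used without proof is an initial segment theorem of Hugill, and it is used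 only to show that $\mathcal C$ has no least element.

\section{Robust functions}\label{sec:robust}

\subsection*{Conventions}
Sets are identified with their characteristic functions. We write $2^{<\omega}$ and $\omega^{<\omega}$ for the finite binary strings and the finite strings of numbers, $|\sigma|$ for length, $\sigma^\frown\tau$ for concatenation, $h\upharpoonright x$ for the string $h(0)\cdots h(x-1)$, and $\sigma\preceq h$ if $\sigma$ is an initial segment of the string or function $h$. Let $(\Phi_e)_{e\in\omega}$ be a standard list of the Turing functionals, so that $h\le_T h'$ if and only if $h=\Phi_e^{h'}$ for some $e$. As usual $\downarrow$ and $\uparrow$ denote convergence and divergence. For a finite string $\tau$, the computation $\Phi_e^\tau(n)$ converges only if all its oracle queries are at arguments $<|\tau|$. Consequently, if $\Phi_e^\tau(n){\downarrow}$ and $\tau\preceq h$, then $\Phi_e^h(n){\downarrow}$ with the same value; and if $\Phi_e^h(n){\downarrow}$, then $\Phi_e^{h\upharpoonright u}(n){\downarrow}$ for all large $u$. The least such $u$ is the \emph{use} of the computation. Finally, $(\psi_p)_{p\in\omega}$ is a standard list of the partial computable functions $\omega\to\omega$. By the s-m-n theorem, a uniformly partial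 computable family of functions has a computable function giving indices in this list.

\subsection*{The definition}
For $p,y\in\omega$ put
\[
m_p(y)=\max\bigl(\{0\}\cup\{\psi_p(l): l\le y\text{ and }\psi_p(0),\dots,\psi_p(l)\text{ all converge}\}\bigr).
\]
Thus $m_p$ is the running maximum of $\psi_p$, cut off at the first point of divergence. We shall use the definition in the form
\begin{equation}\label{eq:m}
l\le y\ \text{ and }\ \psi_p(0){\downarrow},\dots,\psi_p(l){\downarrow}\quad\Longrightarrow\quad\psi_p(l)\le m_p(y).
\end{equation}
Each $m_p$ is a total computable function. If $\psi_p$ is total, then $m_p(y)=\max_{l\le y}\psi_p(l)$. Otherwise $m_p$ is constant from the first point of divergence on. Which program computes $m_p$ depends on the case, so the computability is non-uniform in $p$.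

The cutoff matters. Let $\psi(l)$ be the stage at which $l$ enters $\emptyset'$ in a fixed enumeration, divergent if $l\notin\emptyset'$. A function $f$ with $f(l)\ge\psi(l)$ for all large $l$ in the domain of $\psi$ computes $\emptyset'$, because for large $l$ we have $l\in\emptyset'$ if and only if $l$ enters by stage $f(l)$. So bounding all convergent values of partial computable functions is too much to ask, while bounding $m_p$ only means bounding one computable function.

\begin{definition}\label{def:robust}
Let $\kappa\colon\omega^{<\omega}\to\omega$ be computable and let $f\colon\omega\to\omega$. A number $x$ is \emph{$\kappa$-good for $f$} if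
\begin{equation}\label{eq:good}
f(y)\ge m_p(y)\qquad\text{for all }p\le\kappa(f\upharpoonright x)\text{ and all }y\ge x.
\end{equation}
The function $f$ is \emph{$\kappa$-robust} if infinitely many $x$ are $\kappa$-good for $f$.
\end{definition}

Think of an opponent who sees the first $x$ values of $f$ and then names finitely many partial computable functions. The number $x$ is good if $f$ bounds all of them from $x$ on, with no delay. If $\kappa(\eta)\ge|\eta|$ for all $\eta$, a $\kappa$-robust function dominates every total computable $\psi_p$: take a good $x\ge p$. Robustness adds to domination the requirement that one point $x$ works for all functions named after seeing $f\upharpoonright x$.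

\begin{example}\label{ex:halting}
For every computable $\kappa$ the set $\emptyset'$ computes a $\kappa$-robust function. Indeed $\emptyset'$ computes $m_p(y)$ uniformly in $p$ and $y$, so it computes the function defined by the recursion $f(y)=\max\{m_p(y):p\le\max_{x\le y}\kappa(f\upharpoonright x)\}$, and every $x$ is $\kappa$-good for this $f$.
\end{example}

\begin{theorem}\label{thm:join}
There is a computable $\kappa\colon\omega^{<\omega}\to\omega$ such that, for every set $B$ computing a $\kappa$-robust function, $\deg B$ satisfies join. Hence if $\mathbf a$ computes a $\kappa$-robust function, then every $\mathbf b\ge\mathbf a$ satisfies join, and $\mathbf a\in\mathcal C$.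
\end{theorem}

\begin{theorem}\label{thm:avoid}
If $X_0,X_1,\dots$ are noncomputable sets, there is a function $f$ which is $\kappa$-robust for all computable $\kappa$ and satisfies $X_i\not\le_T f$ for all $i$.
\end{theorem}

\begin{proof}[Proof of Theorem~\ref{thm:main} from Theorems~\ref{thm:join} and~\ref{thm:avoid}]
(a) Choose a set $X_i$ in each degree of $S$, let $f$ be given by Theorem~\ref{thm:avoid}, and let $\mathbf a=\deg f$. By Theorem~\ref{thm:join} every $\mathbf b\ge\mathbf a$ satisfies join, and $\mathbf a$ is above no member of $S$. For the last statement take $S=\{\mathbf 0'\}$.

(b) The nonzero degrees $\le\mathbf 0'$ form a countable set, because each is the degree of some $\Phi_e^{\emptyset'}$. Apply (a) to this set.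

(c) If $\mathbf d\ne\mathbf 0$, then (a) with $S=\{\mathbf d\}$ gives a member of $\mathcal C$ that is not above $\mathbf d$. So $\mathbf 0$ is the only lower bound of $\mathcal C$, and a least element of $\mathcal C$ could only be $\mathbf 0$. By a theorem of Hugill, every countable linear order with a least element is isomorphic to an initial segment of $\mathcal D$. For the three-element chain this gives $\mathbf 0<\mathbf d<\mathbf b$ such that these are the only degrees $\le\mathbf b$. As noted after Definition~\ref{def:join}, $\mathbf b$ fails join. Since $\mathbf b>\mathbf 0$, we get $\mathbf 0\notin\mathcal C$.
\end{proof}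

\section{Coding with the help of a noncomputable set}\label{sec:coding}

In this section and the next, $B$ is a set and $D\le_T B$ is a noncomputable set; in particular $B$ is noncomputable. We want a set $C$ with
\begin{equation}\label{eq:goal}
C\le_T B,\qquad B\le_T C\oplus D,\qquad \Phi_e^C\ne B\ \text{ for all }e.
\end{equation}
Then $\deg C<\deg B$ and $\deg C\vee\deg D=\deg B$, which is what join requires. We build $C$ as a union of binary strings and write the bits $B(0),B(1),\dots$ into $C$ at positions that $C\oplus D$ can locate.

\subsection*{One requirement}
Suppose $\sigma$ has been built and we want to ensure $\Phi_e^C\ne B$. An \emph{$e$-splitting above $\sigma'$} is a triple $(\tau_0,\tau_1,n)$ with $\tau_0,\tau_1\succeq\sigma'$ and $\Phi_e^{\tau_0}(n){\downarrow}\ne\Phi_e^{\tau_1}(n){\downarrow}$. The strings $\tau_0,\tau_1$ are then incompatible, since compatible strings give the same value. There are two standard ways to win. If there is a splitting above some $\sigma'\succeq\sigma$, one of its values differs from $B(n)$, and we take that side. If there is no splitting above some $\sigma'\succeq\sigma$, we take $\sigma'$, and then $\Phi_e^C$ cannot be a noncomputable set. After either move we append the next bit of $B$. The difficulty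 is that the decoder must know which move was made in order to find that bit, and the existence of a splitting is a halting question.

One could try to leave a note in $C$: continue with $\sigma^\frown1$ to say ``the first splitting above this string was taken'' and with $\sigma^\frown0$ to say ``no splitting was taken''. Consider the functional with $\Phi^C(n)=C(n)$ if $\sigma^\frown0\preceq C$ and $\Phi^C(n)=0$ otherwise. It has no splitting above $\sigma^\frown1$, so the first note cannot be used, and it has splittings above every extension of $\sigma^\frown 0$, so the second note does not win. More notes do not help as long as their meaning is computable: a functional can copy $C$ above the notes that mean ``no splitting'' and output $0$ above the others.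

This is where $D$ enters. We use one note for each binary string $\rho$. It means ``no splitting was taken'' if $\rho\preceq D$, and ``a splitting was taken'' otherwise. The decoder has $D$ and can read the meaning. A functional defeating all notes would have to split above the note for $D\upharpoonright l$, for every $l$, and above no other note. Then a search for splittings would compute $D$.

\subsection*{Markers, certificates and moves}
For $e\in\omega$ and $\rho\in2^{<\omega}$ define the \emph{marker}
\[
\mu(e,\rho)=0^e\,1\,0^{|\rho|}\,1\,\rho,\qquad|\mu(e,\rho)|=e+2|\rho|+2 .
\]
A sequence has at most one marker as an initial segment, and $(e,\rho)$ can be read off: count zeros up to the first $1$ to get $e$, count zeros up to the next $1$ to get $|\rho|$, and read the next $|\rho|$ bits.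

Fix a computable bijection between numbers $t$ and tuples $(\rho,\tau_0,\tau_1,n,r)$, with $\rho,\tau_0,\tau_1\in2^{<\omega}$ and $n,r\in\omega$, such that $|\tau_0|,|\tau_1|\le t$. (Number the strings in order of length and iterate the Cantor pairing function.) We call $t$ a \emph{certificate for $(\sigma,e)$} if $(\tau_0,\tau_1,n)$ is an $e$-splitting above $\sigma^\frown\mu(e,\rho)$ and both computations halt within $r$ steps. Being a certificate is decidable. Let $\theta_{\sigma,e}(l)$ be the least certificate for $(\sigma,e)$ with $|\rho|=l$, divergent if there is none, and let $\rho_{\sigma,e}(l)$ be the first component of $\theta_{\sigma,e}(l)$ when it converges. The functions $\theta_{\sigma,e}$ are uniformly partial computable, so there is a computable function $p(\sigma,e)$ with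
\[
\psi_{p(\sigma,e)}=\theta_{\sigma,e}.
\]
Because a certificate records its own running time, the relation ``$\theta_{\sigma,e}(l){\downarrow}\le v$'' is decidable uniformly in $\sigma,e,l,v$: check all $t\le v$. So an upper bound for the value of $\theta_{\sigma,e}(l)$ is as good as knowing that it converges.

\begin{definition}\label{def:moves}
Let $\sigma\in2^{<\omega}$ and $e,l,k\in\omega$.
\begin{itemize}
\item The \emph{direct move} for $(e,l)$ coding $B(k)$ leads from $\sigma$ to $\sigma^\frown\mu(e,D\upharpoonright l)^\frown B(k)$. It is always allowed. It is \emph{correct} if $\theta_{\sigma,e}(l){\uparrow}$.
\item The \emph{splitting move} for $(e,l)$ coding $B(k)$ is allowed if $\theta_{\sigma,e}(l){\downarrow}$ and $\rho_{\sigma,e}(l)\ne D\upharpoonright l$. If $\theta_{\sigma,e}(l)$ codes $(\rho,\tau_0,\tau_1,n,r)$, let $i$ be least with $\Phi_e^{\tau_i}(n)\ne B(n)$. The move leads from $\sigma$ to $\tau_i{}^\frown B(k)$.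
\end{itemize}
A \emph{run} is an infinite sequence $\alpha_0=\emptyset,\alpha_1,\alpha_2,\dots$ in which each $\alpha_{k+1}$ is obtained from $\alpha_k$ by an allowed move coding $B(k)$. Each move properly extends the string, and the \emph{limit} of the run is the set $C=\bigcup_k\alpha_k$.
\end{definition}

\begin{lemma}[Decoding]\label{lem:decode}
If $C$ is the limit of a run, then $B\le_T C\oplus D$.
\end{lemma}

\begin{proof}
We compute $\alpha_{k+1}$ and $B(k)$ from $\alpha_k$, using $C\oplus D$. After either kind of move, $C$ extends $\alpha_k{}^\frown\mu(e,\rho)$ for the pair $(e,\rho)$ used in the move, and we read this pair from $C$. Let $l=|\rho|$. In a direct move $\rho=D\upharpoonright l$, and in a splitting move $\rho=\rho_{\alpha_k,e}(l)\ne D\upharpoonright l$, so $D$ tells us which move was made. If it was direct, $B(k)$ is the bit of $C$ following $\alpha_k{}^\frown\mu(e,\rho)$. If it was a splitting move, we compute $\theta_{\alpha_k,e}(l)$, which converges, and obtain $\tau_0,\tau_1$. They are incompatible, so exactly one $\tau_i$ is an initial segment of $C$, and $B(k)=C(|\tau_i|)$. In both cases $\alpha_{k+1}$ is the initial segment of $C$ ending with the bit just found.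
\end{proof}

The proof does not ask whether direct moves are correct. An incorrect direct move achieves nothing for $e$, but it does no harm to the coding. This is what will allow us to guess.

\begin{lemma}[Diagonalization]\label{lem:diag}
Let $C$ be the limit of a run in which some move is a splitting move for $(e,l)$ or a correct direct move for $(e,l)$. Then $\Phi_e^C\ne B$.
\end{lemma}

\begin{proof}
After a splitting move $\tau_i\preceq C$, so $\Phi_e^C(n)=\Phi_e^{\tau_i}(n)\ne B(n)$. Suppose a correct direct move is made from $\sigma$, and let $\sigma'=\sigma^\frown\mu(e,D\upharpoonright l)\preceq C$. There is no certificate for $(\sigma,e)$ with first component of length $l$, so there is no $e$-splitting above $\sigma'$. If $\Phi_e^C$ is total, it is computable: given $n$, search for any $\tau\succeq\sigma'$ with $\Phi_e^\tau(n){\downarrow}$. The search succeeds because a long initial segment of $C$ is such a $\tau$, and the value found is $\Phi_e^C(n)$ because there is no splitting. Since $B$ is noncomputable, $\Phi_e^C\ne B$.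
\end{proof}

\begin{lemma}[A winning move exists]\label{lem:lambda}
For all $\sigma,e$ there is $l$ such that $\theta_{\sigma,e}(l){\uparrow}$, or $\theta_{\sigma,e}(l){\downarrow}$ and $\rho_{\sigma,e}(l)\ne D\upharpoonright l$. If $\lambda(\sigma,e)$ is the least such $l$, then $\theta_{\sigma,e}(l){\downarrow}$ and $\rho_{\sigma,e}(l)=D\upharpoonright l$ for all $l<\lambda(\sigma,e)$.
\end{lemma}

\begin{proof}
If there were no such $l$, then $\rho_{\sigma,e}$ would be a total computable function with $\rho_{\sigma,e}(l)=D\upharpoonright l$ for all $l$, and $D$ would be computable. The second statement is the minimality of $\lambda(\sigma,e)$.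
\end{proof}

Apart from making $B$ noncomputable, the noncomputability of $D$ is used only here. It cannot be dropped: for computable $D$ the last two conditions in \eqref{eq:goal} contradict each other.

\subsection*{The case $B\ge_T\emptyset'$}
These three lemmas already give join for all degrees $\ge\mathbf 0'$. Given $\alpha_e$, use $\emptyset'$ and $D$ to test $l=0,1,2,\dots$ until $\lambda=\lambda(\alpha_e,e)$ is found. If $\theta_{\alpha_e,e}(\lambda){\uparrow}$, make the direct move for $(e,\lambda)$, which is correct. Otherwise make the splitting move for $(e,\lambda)$, which is allowed. The run is computable in $B$, and \eqref{eq:goal} follows from Lemmas~\ref{lem:decode} and~\ref{lem:diag}.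

Notice how little of $\emptyset'$ was used. We asked whether $\theta(0),\theta(1),\dots,\theta(\lambda)$ converge, for $\theta=\theta_{\alpha_e,e}=\psi_p$, and all of these except possibly the last do converge. By \eqref{eq:m}, for $y\ge\lambda$ any number $v\ge m_p(y)$ answers all these questions correctly through the decidable test ``$\theta(l){\downarrow}\le v$''. The search never looks beyond the first point of divergence of $\theta$, which is exactly where $m_p$ is cut off.

\section{Robust functions give join}\label{sec:join}

We now replace $\emptyset'$ by a function $f\le_T B$. At stage $y$ we believe that $\theta_{\sigma,e}(l)$ diverges if it does not converge to a value $\le y+f(y)$. A splitting move made on this basis is always sound, since the certificate has been seen. A direct move may be incorrect. We record it as a \emph{claim}, go on to other requirements, and withdraw the claim if the certificate appears later.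

The danger is visible with the single requirement $e=0$. Suppose only that for each $p$ there is $x_p$ with $f(y)\ge m_p(y)$ for $y\ge x_p$. We make an incorrect direct move from $\sigma$, and withdraw the claim at a later stage $y$. But the string has changed, so the relevant index is now $p'=p(\sigma_y,0)$, and nothing prevents $x_{p'}>y$. We may guess wrongly again, and so on forever. What breaks this cycle is a stage $x$ with $x\ge x_p$ for every index $p$ that can be relevant at stage $x$. The relevant indices depend on the strings built before stage $x$, whose lengths depend on $f\upharpoonright x$. This is why $\kappa$ in Definition~\ref{def:robust} takes $f\upharpoonright x$ as its argument.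

\begin{proof}[Proof of Theorem~\ref{thm:join}]
For $\eta\in\omega^{<\omega}$ define
\[
b(\eta)=\sum_{z<|\eta|}\bigl(3z+3+\eta(z)\bigr),\qquad
\kappa(\eta)=\max\{p(\sigma,e):\sigma\in2^{<\omega},\ |\sigma|\le b(\eta),\ e\le|\eta|\}.
\]
The function $\kappa$ is computable and does not depend on $B$, $D$ or $f$. Let $f\le_T B$ be $\kappa$-robust, let $D\le_T B$ be noncomputable, and put $g(y)=y+f(y)$. We construct $C$ satisfying \eqref{eq:goal}. The second sentence of the theorem follows, because every degree above $\mathbf a$ computes what $\mathbf a$ computes.

\medskip
\noindent\textbf{Construction.} We define strings $\sigma_y$, starting with $\sigma_0=\emptyset$. At any moment each $e$ is \emph{free}, \emph{satisfied}, or \emph{claimed with a pair $(\sigma,l)$}. Initially all $e$ are free. Stage $y$ has two steps.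
\begin{enumerate}
\item For each $e$ claimed with some $(\sigma,l)$: if $\theta_{\sigma,e}(l){\downarrow}\le g(y)$, withdraw the claim, so that $e$ becomes free.
\item Let $e$ be the least free number and let $k$ be the number of moves made before stage $y$. Look for the least $l\le y$ such that either
\begin{enumerate}
\item[(i)] $\theta_{\sigma_y,e}(l){\downarrow}\le g(y)$ and $\rho_{\sigma_y,e}(l)\ne D\upharpoonright l$, or
\item[(ii)] it is not the case that $\theta_{\sigma_y,e}(l){\downarrow}\le g(y)$.
\end{enumerate}
If there is no such $l$, make no move and let $\sigma_{y+1}=\sigma_y$. In case (i), obtain $\sigma_{y+1}$ from $\sigma_y$ by the splitting move for $(e,l)$ coding $B(k)$, and declare $e$ satisfied, permanently. In case (ii), obtain $\sigma_{y+1}$ by the direct move for $(e,l)$ coding $B(k)$, and declare $e$ claimed with $(\sigma_y,l)$. In both cases we say that $e$ \emph{acts}.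
\end{enumerate}
All tests are decidable from $f$, $D$ and $B$, so the sequence $(\sigma_y)$ is computable in $B$.

\medskip
\noindent\textbf{The relevant indices are bounded by $\kappa$.} At most one number stops being free at each stage, so the number $e$ in step 2 of stage $y$ satisfies $e\le y$. In case (ii) the string grows by $e+2l+3\le3y+3$ bits. In case (i) we have $|\tau_i|\le\theta_{\sigma_y,e}(l)\le g(y)$, so $|\sigma_{y+1}|\le y+f(y)+1$. In all cases $|\sigma_{y+1}|\le|\sigma_y|+3y+3+f(y)$, and therefore $|\sigma_y|\le b(f\upharpoonright x)$ for $y\le x$. Thus
\begin{equation}\label{eq:kappa}
p(\sigma_y,e)\le\kappa(f\upharpoonright x)\qquad\text{whenever }y\le x\text{ and }e\le x .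
\end{equation}

\medskip
\noindent\textbf{Claim.} \emph{Every $e$ is eventually satisfied or receives a claim that is never withdrawn.}

Suppose not, and let $e$ be the least counterexample. Let $y_0$ be a stage from which on no $e'<e$ is ever free. By robustness choose $x\ge\max(y_0,e)$ that is $\kappa$-good for $f$. We use goodness twice: to test the old claim of $e$, and to find the next move for $e$.

First, $e$ is free after step 1 of stage $x$. It is not satisfied, by the choice of $e$. Suppose that at the start of stage $x$ it is claimed with $(\sigma,l)$, and let $p=p(\sigma,e)$. The claim was made at a stage $y<x$, with $\sigma=\sigma_y$ and $l\le y$, so $p\le\kappa(f\upharpoonright x)$ by \eqref{eq:kappa}. If $\psi_p(l){\uparrow}$, the claim is never withdrawn, contrary to the choice of $e$. So $\psi_p(l){\downarrow}$. Each $l'<l$ failed test (ii) at stage $y$, since $l$ was chosen least, so $\psi_p(l'){\downarrow}$. Now \eqref{eq:m} and \eqref{eq:good} give $\psi_p(l)\le m_p(x)\le f(x)\le g(x)$, and the claim is withdrawn in step 1 of stage $x$.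

Hence from stage $x$ on, until $e$ acts, $e$ is the least free number and the string remains $\sigma_x$. Let $p=p(\sigma_x,e)$ and $\lambda=\lambda(\sigma_x,e)$. By \eqref{eq:kappa} and \eqref{eq:good}, $g(y)\ge m_p(y)$ for all $y\ge x$. Consider such a stage $y$ and $l<\lambda$ with $l\le y$. By Lemma~\ref{lem:lambda}, $\psi_p(0),\dots,\psi_p(l)$ converge and $\rho_{\sigma_x,e}(l)=D\upharpoonright l$. So $\psi_p(l)\le m_p(y)\le g(y)$, and $l$ passes neither test. Therefore $e$ does not act at the stages $y$ with $x\le y<\lambda$, and at stage $y=\max(x,\lambda)$ the first candidate is $l=\lambda$. If $\psi_p(\lambda){\downarrow}$, then $\psi_p(\lambda)\le m_p(y)\le g(y)$ and $\rho_{\sigma_x,e}(\lambda)\ne D\upharpoonright\lambda$, so (i) applies and $e$ becomes satisfied. If $\psi_p(\lambda){\uparrow}$, then (ii) applies and the new claim is never withdrawn. Both cases contradict the choice of $e$, and the Claim is proved.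

\medskip
\noindent\textbf{Conclusion.} A number stops being free only by acting, so by the Claim every $e$ acts. Hence infinitely many moves are made, and the distinct values of $\sigma_y$ form a run with limit $C=\bigcup_y\sigma_y\le_T B$. Lemma~\ref{lem:decode} gives $B\le_T C\oplus D$. Fix $e$. If $e$ is satisfied, a splitting move for $e$ was made. Otherwise $e$ has a claim $(\sigma,l)$ that is never withdrawn. Since $g(y)\ge y$, a convergent value $\theta_{\sigma,e}(l)$ would be $\le g(y)$ at some later stage and the claim would be withdrawn. So $\theta_{\sigma,e}(l){\uparrow}$, and the direct move was correct. In both cases $\Phi_e^C\ne B$ by Lemma~\ref{lem:diag}.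
\end{proof}

\section{Robust functions avoiding cones}\label{sec:forcing}

To make $x$ good we must promise that $f$ stays above finitely many functions $m_p$ from $x$ on. Their maximum is computable, and a computable lower bound leaves enough freedom to avoid computing a given noncomputable set: the strings obeying the bound form a computable set, in which we can search effectively for computations.

\begin{proof}[Proof of Theorem~\ref{thm:avoid}]
A \emph{condition} is a pair $(\sigma,H)$ with $\sigma\in\omega^{<\omega}$ and $H\colon\omega\to\omega$ computable. A string $\tau\succeq\sigma$ \emph{respects} $(\sigma,H)$ if $\tau(y)\ge H(y)$ for $|\sigma|\le y<|\tau|$. A condition $(\sigma',H')$ \emph{extends} $(\sigma,H)$ if $\sigma'$ respects $(\sigma,H)$ and $H'\ge H$ pointwise. In that case every string respecting $(\sigma',H')$ respects $(\sigma,H)$. We build a sequence of conditions, starting from $(\emptyset,0)$, each extending the previous one, and let $f$ be the union of the first coordinates. For each condition $(\sigma,H)$ in the sequence, every initial segment of $f$ extending $\sigma$ respects $(\sigma,H)$. Let $\kappa_0,\kappa_1,\dots$ list all computable functions $\omega^{<\omega}\to\omega$, and fix a list of all pairs $(e,j)$. The construction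 need not be effective.

\emph{Step $2i$.} Given $(\sigma,H)$, let $N=\max_{j\le i}\kappa_j(\sigma)$ and $H'=\max(H,m_0,\dots,m_N)$, which is computable. Pass to $(\sigma^\frown H'(|\sigma|),H')$. Then $f(y)\ge H'(y)$ for all $y\ge|\sigma|$, and $f\upharpoonright|\sigma|=\sigma$, so $x=|\sigma|$ is $\kappa_j$-good for $f$ for all $j\le i$. The string gets longer at each even step, so $f$ is total and these numbers $x$ increase strictly with $i$. Hence $f$ is $\kappa_j$-robust for every $j$.

\emph{Step $2i+1$.} Let $(e,j)$ be the $i$-th pair, let $X=X_j$, and let $(\sigma,H)$ be the current condition. If there are $n$ and a respecting $\tau$ with $\Phi_e^\tau(n){\downarrow}\ne X(n)$, pass to $(\tau,H)$; then $\Phi_e^f(n)\ne X(n)$. Otherwise every convergent computation $\Phi_e^\tau(n)$ with respecting $\tau$ has value $X(n)$. If such a computation existed for every $n$, we could compute $X(n)$ by searching for one, because $H$ is computable. As $X$ is noncomputable, there is $n$ such that $\Phi_e^\tau(n){\uparrow}$ for all respecting $\tau$. Keep $(\sigma,H)$; then $\Phi_e^f(n){\uparrow}$. In both cases $\Phi_e^f\ne X_j$.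
\end{proof}

\section{A computably enumerable degree in $\mathcal C$}\label{sec:ce}

Fix the function $\kappa$ of Theorem~\ref{thm:join} and a noncomputable $\Delta^0_2$ set $X$. By the limit lemma there is a computable approximation $X_s(i)$ with $\lim_sX_s(i)=X(i)$ for all $i$. We construct uniformly computable values $f_s(y)$, nondecreasing in $s$ with finite limits $f(y)$, such that $f$ is $\kappa$-robust and $X\not\le_Tf$. This proves Theorem~\ref{thm:ce}. Indeed, $A=\{\langle y,v\rangle:v<f(y)\}=\{\langle y,v\rangle:\exists s\;v<f_s(y)\}$ is c.e., and $A\equiv_Tf$ since $f(y)$ is the least $v$ with $\langle y,v\rangle\notin A$. So $\deg A\in\mathcal C$ by Theorem~\ref{thm:join}, and $X\not\le_TA$. For $X=\emptyset'$ the c.e.\ degree $\deg A$ is $\le\mathbf 0'$ and not $\ge\mathbf 0'$.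

\subsection*{Approximating $m_p$}
Let $l_{p,s}$ be the largest $l\le s$ such that $\psi_p(l')$ converges within $s$ steps for every $l'<l$, and let
\[
m_{p,s}(y)=\max\bigl(\{0\}\cup\{\psi_p(l):l\le y,\ l<l_{p,s}\}\bigr).
\]
Then $l_{p,s}$ is nondecreasing in $s$. It tends to infinity if $\psi_p$ is total and is eventually constant otherwise. For each $y$ the values $m_{p,s}(y)$ are nondecreasing in $s$ with limit $m_p(y)$, and for $t\ge s$
\begin{equation}\label{eq:frozen}
m_{p,t}(z)=m_{p,s}(z)\qquad\text{if }z<l_{p,s}\text{ or }l_{p,t}=l_{p,s}.
\end{equation}

\subsection*{The strategies}
A positive strategy creates one good number. It picks $x$, computes $N=\kappa(f\upharpoonright x)$, and keeps raising $f(y)$ to $m_{p,s}(y)$ for $p\le N$ and $y\ge x$. A negative strategy for $\Phi_k^f\ne X$ preserves the computations that currently agree with $X$. If it preserved longer and longer agreements permanently, we could read $X$ off the construction, so the preserved agreement is bounded. But if $\Phi_k^f=X$, then a longer agreement always appears. A negative strategy protects itself from weaker positive strategies by making them choose a new, large $x$. It cannot restrain a stronger positive strategy, which may change $f$ at infinitely many arguments.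

Take one positive strategy with $N=0$ and one weaker negative strategy. If $\psi_0$ is not total, then $l_{0,s}$ is eventually constant, and by \eqref{eq:frozen} an argument $z$ treated at a late stage $s$ is never raised again. The negative strategy can trust every late computation. If $\psi_0$ is total, then by \eqref{eq:frozen} the values below $l_{0,s}$ are final. The negative strategy should trust only computations with use $\le l_{0,s}$, and since $l_{0,s}\to\infty$, every true computation is eventually trusted. The two cases need different behavior and we cannot decide between them, so we run one copy of the negative strategy for each guess. The copy guessing ``total'' works whenever $l_{0,s}$ has grown, and has priority. The other copy is restarted each time this happens.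

For general $N$ a guess is a string $o\in\{0,1\}^{N+1}$, where $o(p)=0$ means that $\psi_p$ is total. The correct string must itself be played infinitely often. Setting $o(p)=0$ whenever $l_{p,s}$ has grown since the previous stage would not do: if $l_{0,s}$ and $l_{1,s}$ grow at alternate stages, the string $00$ never occurs. So we compare $l_{p,s}$ with its values at the earlier stages at which the guess began with $(o\upharpoonright p)^\frown0$. Since $N$ depends on the approximation to $f\upharpoonright x$, guesses of all lengths must be allowed.

\subsection*{The tree}
A node is a finite sequence of outcomes. Nodes of even length are \emph{P-nodes}, and their outcomes are the elements of $\{0,1\}^{<\omega}$. Nodes of length $2k+1$ are \emph{N-nodes} for $\Phi_k$, with the single outcome $0$. We write $\alpha\subseteq\beta$ if the node $\beta$ extends $\alpha$. Outcomes of a P-node are ordered lexicographically: $o$ is left of $o'$ if $o$ is a proper initial segment of $o'$ or if $o$ has $0$ at the first position where they differ. For incomparable nodes, $\alpha$ is \emph{left of} $\beta$ (and $\beta$ is \emph{right of} $\alpha$) if the outcome of $\alpha$ is left of that of $\beta$ at the node where they split. For an N-node $\beta$ let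
\[
G(\beta)=\{p:\text{there are a P-node $\alpha$ and $o$ with }\alpha^\frown o\subseteq\beta,\ p<|o|,\ o(p)=0\},
\]
the finite set of indices that $\beta$ guesses to be total. A computation is \emph{$\beta$-trusted at stage $s$} if it halts within $s$ steps and its use $u$ satisfies $u\le s$ and $u\le l_{p,s}$ for all $p\in G(\beta)$.

A P-node $\gamma$ has parameters $x_\gamma$, $N_\gamma$ and a \emph{history}, a finite set of pairs (stage, outcome). An N-node $\beta$ has a parameter $L_\beta$. To \emph{initialize} a node means to make $x_\gamma,N_\gamma$ undefined and the history empty, or to set $L_\beta=0$. All nodes start in this state.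

\subsection*{Construction}
Let $f_0=0$. At stage $s\ge1$ the letter $f$ denotes the current function, which starts as $f_{s-1}$. Beginning with the root, we visit nodes of length $0,1,2,\dots$, and stop after visiting a node of length $s$, or earlier as stated.

\emph{Visiting a P-node $\gamma$.} If $x_\gamma$ is undefined, set $x_\gamma=s$ and end the stage. Otherwise do the following.
\begin{enumerate}
\item[(P1)] Let $N=\kappa(f\upharpoonright x_\gamma)$. If $N_\gamma$ is undefined or $N_\gamma\ne N$, \emph{record} $N_\gamma=N$, empty the history of $\gamma$, and initialize all proper extensions of $\gamma$.
\item[(P2)] For all $p\le N$ and $x_\gamma\le y\le s$, raise $f(y)$ to $m_{p,s}(y)$ if it is smaller.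
\item[(P3)] Define $o\in\{0,1\}^{N+1}$ by recursion on $p\le N$. Put $o(p)=0$ if $l_{p,s}>l_{p,t}$ for every pair $(t,o')$ in the history with $(o\upharpoonright p)^\frown0\preceq o'$, and $o(p)=1$ otherwise. Add $(s,o)$ to the history. The next node is $\gamma^\frown o$.
\end{enumerate}

\emph{Visiting an N-node $\beta$ for $\Phi_k$.} Let $\ell$ be the largest $n\le s$ such that for every $i<n$ the computation $\Phi_k^f(i)$ is $\beta$-trusted at stage $s$ and has value $X_s(i)$. If $\ell>L_\beta$, then $\beta$ \emph{expands}: set $L_\beta=\ell$, initialize all proper extensions of $\beta$, and end the stage. Otherwise the next node is $\beta^\frown0$.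

At the end of the stage, initialize all nodes right of the last visited node, and let $f_s$ be the current $f$.

\subsection*{Verification}

\begin{lemma}\label{lem:total}
For each $y$ the values $f_s(y)$ have a finite limit $f(y)$.
\end{lemma}

\begin{proof}
By induction on $y$. Let $K$ be the maximum of $\kappa(\eta)$ over the finitely many strings $\eta$ with $|\eta|\le y$ and $\eta(z)\le f(z)$ for all $z<|\eta|$. A node $\gamma$ raising the value at $y$ has $x_\gamma\le y$, so the current string $f\upharpoonright x_\gamma$ is one of these $\eta$, and the new value is some $m_{p,s}(y)\le m_p(y)$ with $p\le K$. So the nondecreasing sequence $f_s(y)$ is bounded by $\max_{p\le K}m_p(y)$.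
\end{proof}

From now on $f$ denotes the limit, unless we speak of the current function. Call a node \emph{stable} if it is visited at infinitely many stages and initialized at only finitely many. Every initial segment of a stable node is stable: it is visited whenever the node is, and each set of nodes initialized in the construction is closed under extension.

\begin{lemma}\label{lem:P}
Let $\gamma$ be a stable P-node. Then $\gamma$ records only finitely often, and $x_\gamma,N_\gamma$ reach final values $x$ and $N=\kappa(f\upharpoonright x)$. Let $o^*_\gamma\in\{0,1\}^{N+1}$ be given by $o^*_\gamma(p)=0$ if and only if $\psi_p$ is total. Then $\gamma$ has outcome $o^*_\gamma$ at infinitely many visits, and an outcome left of $o^*_\gamma$ at only finitely many.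
\end{lemma}

\begin{proof}
The first visit after the last initialization defines the final value $x$. By Lemma~\ref{lem:total} the current string $f\upharpoonright x$ settles, so the number computed in (P1) settles to $\kappa(f\upharpoonright x)$ and recording stops. Consider only the visits from the last recording on. Their outcomes have length $N+1$, and the history is not emptied again. Write $o^*=o^*_\gamma$. We show by induction on $p\le N+1$ that infinitely many of these outcomes extend $o^*\upharpoonright p$, and only finitely many extend $(o^*\upharpoonright q)^\frown0$ for some $q<p$ with $o^*(q)=1$. The case $p=N+1$ is the lemma, and the case $p=0$ is trivial. Assume the statement for some $p\le N$, and let $T$ be the set of stages whose outcome extends $(o^*\upharpoonright p)^\frown0$.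

If $\psi_p$ is total, we must show that $T$ is infinite. If $T$ were finite, then at all late visits $s$ we would have $l_{p,s}>l_{p,t}$ for all $t\in T$. At a late visit $s$ with outcome extending $o^*\upharpoonright p$, rule (P3) then gives $o(p)=0$, so $s\in T$. There are infinitely many such visits, a contradiction.

If $\psi_p$ is not total, then by (P3) the value $l_{p,t}$ strictly increases along $T$, and it is bounded. So $T$ is finite, and infinitely many outcomes extend $(o^*\upharpoonright p)^\frown1$.
\end{proof}

Call a node $\delta$ \emph{true} if it is stable, only finitely many visits are made to nodes left of $\delta$, and $o=o^*_\alpha$ for every P-node $\alpha$ with $\alpha^\frown o\subseteq\delta$. Every initial segment of a true node is true, because a node left of the initial segment is left of $\delta$.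

\begin{lemma}\label{lem:N}
A true N-node $\beta$ expands only finitely often.
\end{lemma}

\begin{proof}
Let $\beta$ work for $\Phi_k$. Choose $s_0$ such that after stage $s_0$ no node left of $\beta$ is visited, $\beta$ is not initialized, and for each of the finitely many P-nodes $\alpha\subseteq\beta$ the parameters $x_\alpha,N_\alpha$ are final and $l_{p,s}$ is constant for each $p\le N_\alpha$ with $\psi_p$ not total.

\emph{Preservation.} Suppose $\beta$ expands to $\ell$ at a stage $s>s_0$. The stage ends there, so the current function at the visit is $f_s$. Let $i<\ell$ and let $u\le s$ be the use of $\Phi_k^{f_s}(i)$. We show that $f_t(z)=f_s(z)$ for all $t>s$ and $z<u$. Let $\gamma$ be a P-node performing (P2) at a stage $t>s$. It is not left of $\beta$. If $\gamma$ is right of $\beta$ or properly extends $\beta$, it was initialized at stage $s$, so at stage $t$ we have $x_\gamma>s>z$, and $\gamma$ does not touch the argument $z$. In the remaining case $\gamma^\frown o\subseteq\beta$ with $o=o^*_\gamma$, and we may assume $z\ge x_\gamma$. The node $\gamma$ was visited at stage $s$ with its final parameters, and $z\le s$, so $f_s(z)\ge m_{p,s}(z)$ for all $p\le N_\gamma$. If $o(p)=0$, then $p\in G(\beta)$, so $z<u\le l_{p,s}$ because the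 computation was trusted. If $o(p)=1$, then $\psi_p$ is not total, so $l_{p,t}=l_{p,s}$. In both cases \eqref{eq:frozen} gives $m_{p,t}(z)=m_{p,s}(z)\le f_s(z)$, and $\gamma$ raises nothing at $z$.

Now suppose $\beta$ expands infinitely often. After $s_0$ the value $L_\beta$ is never reset, so it tends to infinity. Given $i$, run the construction to find the first stage $s>s_0$ at which $\beta$ expands to a value $>i$, and let $v=X_s(i)=\Phi_k^{f_s}(i)$. At every later expansion stage $t$ we have $X_t(i)=\Phi_k^{f_t}(i)$, and $\Phi_k^{f_t}(i)=v$ by preservation. So $X_t(i)=v$ for infinitely many $t$, and $X(i)=v$. This procedure computes $X$, a contradiction.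
\end{proof}

\begin{lemma}\label{lem:path}
There is a true node of every length.
\end{lemma}

\begin{proof}
The root is visited at every stage, is never initialized, and has no node to its left. Let $\delta$ be a true node of length $n$. Put $\delta^+=\delta^\frown o^*_\delta$ if $\delta$ is a P-node and $\delta^+=\delta^\frown0$ if $\delta$ is an N-node. We check that $\delta^+$ is true. The condition on outcomes holds by the choice of $\delta^+$.

The node $\delta^+$ is visited at every stage $s>n$ at which $\delta$ is visited and has outcome $o^*_\delta$, respectively does not expand. There are infinitely many such stages by Lemma~\ref{lem:P}, respectively Lemma~\ref{lem:N}. A node left of $\delta^+$ is left of $\delta$, or extends $\delta^\frown o$ with $o$ left of $o^*_\delta$. Nodes of the second kind are visited only at stages at which $\delta$ has such an outcome, so by Lemma~\ref{lem:P} there are only finitely many visits left of $\delta^+$. Finally, $\delta^+$ is initialized only when the last visited node of a stage is left of $\delta^+$, when a P-node $\alpha\subseteq\delta$ records, or when an N-node $\beta\subseteq\delta$ expands. The first happens finitely often, as just shown. The second and third happen finitely often by Lemmas~\ref{lem:P}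 and~\ref{lem:N}, since all initial segments of $\delta$ are true.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:ce}]
\emph{$X\not\le_Tf$.} Suppose $\Phi_k^f=X$. Let $\beta$ be a true node of length $2k+1$. It is initialized and expands only finitely often, so $L_\beta$ has a final value $L$. Let $u$ bound the uses of the computations $\Phi_k^f(i)$ for $i\le L$. Every $p\in G(\beta)$ has $\psi_p$ total, because $\beta$ is true, so $l_{p,s}\to\infty$. At all sufficiently late visits $s$ to $\beta$, the current function agrees with $f$ below $u$, the computations halt within $s$ steps, $s>\max(u,L)$, $l_{p,s}\ge u$ for all $p\in G(\beta)$, and $X_s(i)=X(i)$ for $i\le L$. At such a visit $\ell\ge L+1$, so $\beta$ expands beyond $L$, a contradiction.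

\emph{$f$ is $\kappa$-robust.} Let $\gamma$ be a true P-node with final values $x$ and $N=\kappa(f\upharpoonright x)$. For $p\le N$ and $y\ge x$, step (P2) gives $f(y)\ge m_{p,s}(y)$ at infinitely many stages $s$, so $f(y)\ge m_p(y)$. Thus $x$ is $\kappa$-good for $f$. At most one node defines its parameter $x_\gamma$ at a given stage, and the value is the stage number, so distinct true P-nodes have distinct final values. By Lemma~\ref{lem:path} there are infinitely many true P-nodes, hence infinitely many good numbers.
\end{proof}

\begin{thebibliography}{9}

\bibitem{jump}
\emph{Properties of the jump classes},
\texttt{https://lewispye.files.wordpress.com/2018/08/jc13april2011.pdf}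

\end{thebibliography}
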